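# A closed three-dimensional Ricci flow with positive Ricci curvature that violates the trace Harnack inequality

## 1. Curvature conventions, the Ricci flow, and the Harnack expression

Repeated indices are summed in orthonormal frames (equivalently, contracted with the metric in coordinates). $D$ is the Levi-Civita connection and $\Delta=D_aD_a$. For a vector field $V$, the symbol $D_aD_bV_c$ denotes the components of the second covariant derivative.

**Definition 1 (curvature).** The curvature tensor is defined by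
$$(D_aD_b-D_bD_a)V_c=R_{abcd}V_d,\qquad R_{ab}=R_{acbc},\qquad R=R_{aa}.\tag{1}$$
On tensors with more indices there is one such term for each index. Since $R_{abad}=R_{bada}=R_{bd}$, tracing $a=c$ in (1) gives
$$D_aD_bV_a-D_bD_aV_a=R_{bd}V_d .\tag{2}$$
The curvature operator is nonnegative if $R_{abcd}U_{ab}U_{cd}\ge0$ for all 2-forms $U$.

Example. On the round sphere of radius $\rho$ in dimension $n$, $R_{abcd}=\rho^{-2}(g_{ac}g_{bd}-g_{ad}g_{bc})$. So $R_{abab}=\rho^{-2}>0$ for $a\neq b$, and $R_{ab}=(n-1)\rho^{-2}g_{ab}$.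

In dimension 3 every 2-form is decomposable, so a nonnegative (positive) curvature operator is the same as nonnegative (positive) sectional curvature. If $\mu_1,\mu_2,\mu_3$ are the Ricci eigenvalues in an eigenframe, then the curvature operator is diagonal in that frame, $\mu_1=\sec_{12}+\sec_{13}$ and so on, hence
$$\sec_{12}=\tfrac12(\mu_1+\mu_2-\mu_3)\quad\text{and cyclically.}\tag{3}$$
For example, $(\mu_1,\mu_2,\mu_3)=(1,1,3)$ gives $\sec_{12}=-\frac12$ and $\sec_{13}=\sec_{23}=\frac32$. Positive Ricci curvature allows negative sectional curvature; positive sectional curvature implies positive Ricci curvature.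

**Definition 2 (Ricci flow and evolving frames).** A Ricci flow is a family $g(t)$ with $\partial_tg_{ab}=-2R_{ab}$. An evolving frame satisfies $\partial_tF_a=\mathrm{Ric}(F_a)$; it stays orthonormal, because $\partial_t\big(g(F_a,F_b)\big)=-2R_{ab}+2R_{ab}=0$. $D_t$ denotes the time derivative of components in such a frame. For a vector field, $V=V_aF_a$ gives
$$D_tV=\partial_tV-\mathrm{Ric}(V).\tag{4}$$

Example. The round $S^m$ of radius $\rho(t)$ has $g=\rho^2g_1$ and $\mathrm{Ric}=(m-1)g_1$, so it flows by $\rho(t)^2=\rho_0^2-2(m-1)t$. Here $F_a(t)=\frac{\rho_0}{\rho(t)}F_a(0)$.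

We use these textbook facts along a Ricci flow:

- $\partial_tR=\Delta R+2|\mathrm{Ric}|^2$, and $D_aR_{ab}=\frac12D_bR$ for every metric;
- $(D_t-\Delta)R_{ab}=2R_{acbd}R_{cd}$, that is, $\partial_tR_{ij}=\Delta R_{ij}+2R_{icjd}R_{cd}-2R_{ic}R_{cj}$ in fixed coordinates;
- $\partial_t(\Delta f)-\Delta(\partial_tf)=2R_{ab}D_aD_bf$ for functions $f$;
- $(D_t-\Delta)D^k\mathrm{Rm}=\sum_{i=0}^kD^i\mathrm{Rm}*D^{k-i}\mathrm{Rm}$, where $*$ denotes a universal linear combination of contractions.

**Definition 3 (Harnack expression).** For a Ricci flow on $0<t<T$ and a tangent vector $V$ at $(x,t)$,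
$$Z(V)=\partial_tR+\frac Rt+2D_aR\,V_a+2R_{ab}V_aV_b .$$
The trace Harnack inequality is the statement $Z(V)\ge0$ for all $x$, $t\in(0,T)$ and $V$.

If $R_{ab}>0$, then $V\mapsto Z(V)$ is minimized at $V_b=-\frac12R^{-1}_{ab}D_aR$, where the last two terms add up to $(-1+\frac12)R^{-1}_{ab}D_aRD_bR$. So the inequality is equivalent to
$$\partial_tR+\frac Rt\ge\frac12R^{-1}_{ab}D_aR\,D_bR .\tag{5}$$

Example. On the shrinking round $S^3$, $R=6\rho^{-2}$ and $\partial_t\rho^2=-4$, so $Z(V)=24\rho^{-4}+6\rho^{-2}/t+4\rho^{-2}|V|^2>0$. On the shrinking cylinder $S^2\times\mathbb R$ with $V$ along the line, $Z=\partial_tR+R/t>0$ for every length of $V$.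

**Definition 4 (rotationally symmetric metrics and cones).** A rotationally symmetric metric is $ds^2+f(s)^2g_{S^2}$. Its curvature operator is diagonal: planes containing $\partial_s$ have curvature $-f''/f$, the plane tangent to the sphere has curvature $(1-f'^2)/f^2$. The cone of slope $\alpha$ is the case $f=\alpha r$, that is, $dr^2+\alpha^2r^2g_{S^2}$.

Example. For $\alpha=1$ the cone is flat $\mathbb R^3$. For $0<\alpha<1$ the radial planes are flat, and
$$\mathrm{Ric}(\partial_r,\cdot)=0,\qquad \mathrm{Ric}=\kappa\,g\ \text{ on vectors tangent to the spheres},\qquad\kappa=\frac{1-\alpha^2}{\alpha^2r^2}.$$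

**Definition 5 (expansion at $t=0$).** If $t^kF(x,t)$ is smooth up to $t=0$ for some $k$, the expansion of $F$ is the Laurent series obtained from the Taylor series of $t^kF$ in $t$. It vanishes if all coefficients are zero; this does not say that $F=0$ for $t>0$. Expansions add, multiply, and may be differentiated in $x$ and $t$ term by term.

Example. On the shrinking round $S^3$ with $V=0$, $Z=6\rho_0^{-2}t^{-1}+48\rho_0^{-4}+O(t)$. The function $e^{-1/t}$ has vanishing expansion.

**Theorem (Hamilton).** The Harnack inequality holds, in its full matrix form and hence in the trace form, for every complete solution with bounded curvature whose curvature operator is weakly positive for all $t\in(0,T)$.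

In dimension 3 this hypothesis concerns sectional curvature. Conjecture 3 of "The Hamilton Lecture:" (http://quantumuniverse.eu/Tom/lrf2.pdf) asks whether the weaker condition $\mathrm{Ric}>0$ is enough: does every complete solution $(M^3,g(t))$, $0<t<T$, with bounded curvature and $R_{ab}>0$ everywhere satisfy the trace Harnack inequality? The answer is no.

**Theorem 1.** There are $\varepsilon_0,\tau>0$ and a smooth family of metrics $g_\varepsilon$ ($|\varepsilon|\le\varepsilon_0$) on $S^3$ whose Ricci flows $g_\varepsilon(t)$ exist on $[0,\tau]$ with $|\mathrm{Rm}|$ uniformly bounded, such that $\mathrm{Ric}>0$ on $S^3\times[0,\tau]$ for $0<\varepsilon\le\varepsilon_0$, with the following property. There are a point $p$, a vector $E\in T_pS^3$ and $t_0\in(0,\tau)$ such that for every $t\in(0,t_0]$ the solution with $\varepsilon=t^4$ satisfies, at $(p,t)$ with $V=E/(2t)$,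
$$\partial_tR+\tfrac Rt+2D_aR\,V_a+2R_{ab}V_aV_b<0 .$$
Hence the answer to Conjecture 3 is negative.

**Theorem 2.** Fix $\delta>0$, $k\in\mathbb N$. There are $T>0$ and $t_1\in(0,T)$ such that for every $t_*\in(0,t_1]$ there is a Ricci flow on $S^3\times[0,T]$ with $\mathrm{Ric}>0$ and all sectional curvatures $\ge-\delta R$ on $S^3\times[0,T]$, with initial metric $\delta$-close in $C^k$ to a fixed metric of nonnegative sectional curvature, that violates the trace Harnack inequality at time $t_*$. Moreover, for every $n\ge5$ there is a closed $n$-dimensional Ricci flow with $\mathrm{Ric}>0$ violating the trace Harnack inequality; for $n=4$ there is one with $\mathrm{Ric}\ge0$.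

## 2. Rotational symmetry cannot produce a counterexample

The sphere and the cylinder satisfy the inequality. The next metrics to try are the rotationally symmetric ones on $S^3$. Suppose that at every time $g(t)$ is $ds^2+f^2g_{S^2}$ in its own arclength $s\in[0,L]$, with $f=0$ at the ends, $f'(0)=1$, $f'(L)=-1$. Then $\mathrm{Ric}(\partial_s,\partial_s)=-2f''/f$. If $\mathrm{Ric}>0$, then $f''<0$ on $(0,L)$, so $f'$ decreases strictly from $1$ to $-1$ and $|f'|<1$ inside. Both curvatures $-f''/f$ and $(1-f'^2)/f^2$ are positive on $(0,L)$. At the poles all sectional curvatures agree by symmetry, and they are positive because $\mathrm{Ric}>0$. So the sectional curvature is positive at every time, and Hamilton's theorem gives the inequality.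

The reason is that rotational symmetry forces the two radial sectional curvatures at a point to be equal, so that $\mathrm{Ric}(\partial_s,\partial_s)>0$ makes each of them positive. A counterexample must have sectional curvature of both signs, with sums that stay positive.

## 3. The evolution of $Z$, and where a maximum principle stops

The purpose of this section is an exact evolution equation for $Z$. It shows why a direct proof gets stuck, and it later becomes our computing tool.

**Definition 6 (auxiliary tensors).** For any metric put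
$$P_{abc}=D_aR_{bc}-D_bR_{ac},\qquad X_{bc}=R_{bacd}R_{ad},\qquad M_{bc}=\Delta R_{bc}-\tfrac12D_bD_cR+2X_{bc}-R_{bd}R_{cd},$$
and for a time-dependent vector field $V$ put
$$\hat M_{bc}=M_{bc}+\tfrac1{2t}R_{bc}+(P_{abc}+P_{acb})V_a+R_{abdc}V_aV_d,\qquad N_a=D_aR+2R_{ab}V_b,$$
$$e_{ca}=D_cV_a-R_{ca}-\tfrac1{2t}g_{ca},\qquad W=\mathrm{Ric}(V)+\Delta V,\qquad Z=Z(V).$$

Examples. On flat $\mathbb R^n$ with $V=x/(2t)$ we have $D_cV_a=\frac1{2t}g_{ca}$, so $e=0$, and all the other quantities vanish. On the round $S^3$ with $V=0$ we have $P=0$, $X=4\rho^{-4}g$, $M=4\rho^{-4}g$ and $\hat M=(4\rho^{-4}+\rho^{-2}/t)g$, whose trace $12\rho^{-4}+3\rho^{-2}/t$ is half of the $Z$ computed in Section 1.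

That last relation is general. We have $P_{abb}=D_aR-\frac12D_aR=\frac12D_aR$, $X_{bb}=R_{babd}R_{ad}=|\mathrm{Ric}|^2$ and $R_{abdb}=R_{ad}$. So $\mathrm{tr}\,M=\frac12\Delta R+|\mathrm{Ric}|^2=\frac12\partial_tR$ and
$$g^{bc}\hat M_{bc}=\tfrac12Z .\tag{6}$$

**Lemma 1.** For any Ricci flow and any $V$ with $\partial_tV=-V/t$,
$$(\partial_t-\Delta)Z=-\tfrac2tZ+4R_{bc}\hat M_{bc}-2\langle N,W\rangle-4e_{ca}D_cN_a+4R_{ab}e_{ca}e_{cb}.\tag{7}$$

*Proof.* **Step 1: heat operator on each ingredient.** In an evolving frame $D_aR=F_a(R)$, so $D_tD_aR=D_a\partial_tR+R_{ab}D_bR$. By (2), $\Delta D_aR=D_a\Delta R+R_{ab}D_bR$. Subtracting,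
$$(D_t-\Delta)D_aR=D_a(2|\mathrm{Ric}|^2)=4R_{bc}D_aR_{bc}.$$
Differentiating $\partial_tR=\Delta R+2|\mathrm{Ric}|^2$ in time, and using the commutator of $\partial_t$ and $\Delta$,
$$(\partial_t-\Delta)\partial_tR=2R_{ab}D_aD_bR+4R_{ab}\big(\Delta R_{ab}+2R_{acbd}R_{cd}\big).$$
Also $(\partial_t-\Delta)(R/t)=\frac2t|\mathrm{Ric}|^2-\frac R{t^2}$. The product rule gives
$$\begin{aligned}(\partial_t-\Delta)(2D_aR\,V_a)&=8R_{bc}D_aR_{bc}V_a+2D_aR\,(D_t-\Delta)V_a-4D_cD_aR\,D_cV_a,\\(\partial_t-\Delta)(2R_{ab}V_aV_b)&=4R_{acbd}R_{cd}V_aV_b+4R_{ab}V_b(D_t-\Delta)V_a-8D_cR_{ab}V_bD_cV_a-4R_{ab}D_cV_aD_cV_b.\end{aligned}$$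

**Step 2: the terms with $D_cV_a$.** Together they are $-4D_cV_a[B_{ca}+R_{ab}D_cV_b]$ with $B_{ca}=D_cD_aR+2D_cR_{ab}V_b$. Write $D_cV_a=Y_{ca}+e_{ca}$ with $Y=\mathrm{Ric}+\frac1{2t}g$. Since $Y$ is a polynomial in $\mathrm{Ric}$, it commutes with $\mathrm{Ric}$, so $e_{ca}R_{ab}Y_{cb}=Y_{ca}R_{ab}e_{cb}$. The terms become
$$-4Y_{ca}[B_{ca}+R_{ab}Y_{cb}]-4e_{ca}B_{ca}-8e_{ca}R_{ab}Y_{cb}-4R_{ab}e_{ca}e_{cb}.$$
As $D_cN_a=B_{ca}+2R_{ab}(Y_{cb}+e_{cb})$, the last three terms equal $-4e_{ca}D_cN_a+4R_{ab}e_{ca}e_{cb}$. This accounts for the last two terms of (7). Using $2D_aR_{ab}V_b=D_bR\,V_b$, the $Y$-term is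
$$-4R_{ca}D_cD_aR-8R_{ca}D_cR_{ab}V_b-4\,\mathrm{tr}\,\mathrm{Ric}^3-\tfrac2t|\mathrm{Ric}|^2-\tfrac2t\Big[\Delta R+D_aR\,V_a+|\mathrm{Ric}|^2+\tfrac R{2t}\Big].$$

**Step 3: the terms with an explicit $1/t$ or $1/t^2$.** They come from $R/t$ and from the $Y$-term, and add up to
$$-\tfrac2t|\mathrm{Ric}|^2-\tfrac2t\Delta R-\tfrac2tD_aR\,V_a-\tfrac{2R}{t^2}=-\tfrac2tZ+\tfrac2t|\mathrm{Ric}|^2+\tfrac2tN_aV_a .$$
To check the equality, insert $Z=\Delta R+2|\mathrm{Ric}|^2+\frac Rt+2D_aRV_a+2R_{ab}V_aV_b$ and $N_aV_a=D_aRV_a+2R_{ab}V_aV_b$ on the right.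

**Step 4: the terms with neither $1/t$, nor $e$, nor $(D_t-\Delta)V$.** They are
$$-2R_{ab}D_aD_bR+4R_{ab}\Delta R_{ab}+8R_{ab}R_{acbd}R_{cd}-4\,\mathrm{tr}\,\mathrm{Ric}^3+8R_{bc}(D_aR_{bc}-D_bR_{ac})V_a+4R_{acbd}R_{cd}V_aV_b .$$
Together with the $\frac2t|\mathrm{Ric}|^2$ of Step 3, this is $4R_{bc}\hat M_{bc}$, by the definition of $\hat M$.

**Step 5: the terms with $(D_t-\Delta)V$.** With the $\frac2tN_aV_a$ of Step 3 they are $2N\cdot[(D_t-\Delta)V+\frac Vt]$. By (4) and $\partial_tV=-V/t$ we have $D_tV=-\frac Vt-\mathrm{Ric}(V)$, so this is $-2\langle N,W\rangle$. $\square$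

A sensible first attempt at a proof of $Z\ge0$ is to apply the maximum principle to (7). The reaction term is $4R_{bc}\hat M_{bc}$. In dimension 2, $\mathrm{Ric}=\frac12Rg$, and by (6) this term is $RZ$: it closes up in $Z$. In dimension 3 it does not. If, for instance, $\mathrm{Ric}=\mathrm{diag}(0,\kappa,\kappa)$ as on a cone, then
$$4R_{bc}\hat M_{bc}=4\kappa(\hat M_{22}+\hat M_{33})=2\kappa Z-4\kappa\hat M_{11}.$$
The component $\hat M_{11}$ is not controlled by $Z$, and if it is positive it pushes $Z$ down. This term breaks the argument, and the counterexample is built on it.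

## 4. Expanders and cones: equality to all orders

To see an effect of $\hat M_{11}$ we want a background on which everything else in (7) vanishes. The next lemma says that all relevant quantities are linear differential expressions in $e$.

**Lemma 2.** For any metric and any $V$, at each time,
$$N_a=2(D_be_{ab}-D_ae_{bb}),\qquad W_a=\tfrac12N_a+D_ce_{ca},$$
$$\hat M_{bc}=V_a(D_be_{ac}-D_ae_{bc})+R_{abcd}e_{ad}+D_aD_be_{ac}-\Delta e_{bc}.$$
In particular, if $e=0$, then $\hat M=0$, $N=0$, $W=0$ and $Z=0$.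

*Proof.* Put $D_bV_c=R_{bc}+\frac1{2t}g_{bc}+e_{bc}$ into (1):
$$R_{abcd}V_d=P_{abc}+D_ae_{bc}-D_be_{ac}.\tag{8}$$
Trace $b=c$, using $R_{abbd}=-R_{ad}$: $-R_{ad}V_d=\frac12D_aR+D_ae_{bb}-D_be_{ab}$, which is the formula for $N$. Next, $\Delta V_a=D_c(R_{ca}+e_{ca})=\frac12D_aR+D_ce_{ca}$, so $W_a=R_{ab}V_b+\frac12D_aR+D_ce_{ca}=\frac12N_a+D_ce_{ca}$.

For $\hat M$, we first rewrite $M$ as a divergence. Commuting derivatives,
$$D_aD_bR_{ac}=D_bD_aR_{ac}+R_{abad}R_{dc}+R_{abcd}R_{ad}=\tfrac12D_bD_cR+R_{bd}R_{dc}-X_{bc},$$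
since $R_{abcd}R_{ad}=-X_{bc}$. So $D_aP_{abc}=\Delta R_{bc}-\frac12D_bD_cR-R_{bd}R_{dc}+X_{bc}$, that is, $M_{bc}=D_aP_{abc}+X_{bc}$.

The second Bianchi identity gives $D_aR_{abcd}=D_aR_{cdab}=-D_cR_{daab}-D_dR_{acab}=D_cR_{db}-D_dR_{cb}=P_{cdb}$. Take the divergence of (8) in $a$, using $R_{abcd}R_{ad}=-X_{bc}$ and $R_{abca}=-R_{bc}$:
$$\begin{aligned}D_aP_{abc}&=P_{cdb}V_d+R_{abcd}\big(R_{ad}+\tfrac1{2t}g_{ad}+e_{ad}\big)+D_a(D_be_{ac}-D_ae_{bc})\\&=-P_{dcb}V_d-X_{bc}-\tfrac1{2t}R_{bc}+R_{abcd}e_{ad}+D_aD_be_{ac}-\Delta e_{bc}.\end{aligned}$$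
Hence $M_{bc}+\frac1{2t}R_{bc}+P_{acb}V_a=R_{abcd}e_{ad}+D_aD_be_{ac}-\Delta e_{bc}$. The two terms of $\hat M$ still missing are $P_{abc}V_a+R_{abdc}V_aV_d$. By (8) and $R_{abcd}+R_{abdc}=0$ they equal $V_a(D_be_{ac}-D_ae_{bc})$. This proves the formula for $\hat M$. Finally $Z=2g^{bc}\hat M_{bc}$ by (6). $\square$

Since these formulas involve only algebra and spatial derivatives, we get the version we need. If $V=E/(2t)$ with a fixed $E$, the metrics are smooth up to $t=0$, and $e$ has vanishing expansion on an open set, then $\hat M,N,W,Z$ have vanishing expansions there.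

**Lemma 3.** Let $\Omega=(r_1,r_2)\times S^2$ with $r_1>0$, and let $g(t)$ be an $O(3)$-invariant Ricci flow on $\Omega\times[0,\tau]$, smooth up to $t=0$, with $g(0)=dr^2+\alpha^2r^2g_{S^2}$. Put $E=r\partial_r$ and $V=E/(2t)$. Then $e,\hat M,N,W,Z$ have vanishing expansions at $t=0$.

*Proof.* **Step 1: scaling of the Taylor coefficients.** Let $\sum_kt^k\gamma_k$ be the Taylor series of $g(t)$. Iterating $\partial_tg=-2\mathrm{Ric}$ shows that $\gamma_k=\mathcal P_k(\gamma_0)$, where $\mathcal P_k$ is a universal local formula, natural under diffeomorphisms. Since $\lambda^2g(t/\lambda^2)$ is again a Ricci flow, $\mathcal P_k(\lambda^2\gamma_0)=\lambda^{2-2k}\mathcal P_k(\gamma_0)$. The local homotheties $\Phi_\lambda:r\mapsto\lambda r$, with $\lambda$ near $1$, satisfy $\Phi_\lambda^*\gamma_0=\lambda^2\gamma_0$, so $\Phi_\lambda^*\gamma_k=\lambda^{2-2k}\gamma_k$. Differentiating at $\lambda=1$ gives $\mathcal L_E\gamma_k=(2-2k)\gamma_k$.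

**Step 2: the soliton equation as series.** Summing, $\mathcal L_Eg+2t\,\partial_tg=2g$ as series in $t$. With $\partial_tg=-2\mathrm{Ric}$ and $V=E/(2t)$ this reads $\frac12\mathcal L_Vg=\mathrm{Ric}+\frac1{2t}g$.

**Step 3: $DV$ is symmetric.** An $O(3)$-invariant metric on an interval times $S^2$ has the form $A(r,t)dr^2+B(r,t)g_{S^2}$; a cross term would be an invariant tangent field on $S^2$, hence zero. So $V^\flat=\frac{rA}{2t}dr$ is closed, and $D_aV_b=\frac12(\mathcal L_Vg)_{ab}$. By Step 2, $e$ has vanishing expansion, and Lemma 2 gives the rest. $\square$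

**Hand check to two orders.** It is worth seeing this once without the lemma. With $V=E/(2t)$,
$$t^2Z=t^2\partial_tR+tR+t\,E(R)+\tfrac12\mathrm{Ric}(E,E).\tag{9}$$
At $t=0$ this is $\frac12\mathrm{Ric}(E,E)=0$ on a cone. The coefficient of $t$ is $R+E(R)+\frac12r^2\,\partial_t\mathrm{Ric}(\partial_r,\partial_r)$ at $t=0$. Here $R=2\kappa\propto r^{-2}$, so $R+E(R)=-R$. Write $\nu=\partial_r$; then $D_c\nu=\frac1re_c$ on tangential $e_c$, $D_\nu\nu=0$ and $\mathrm{Ric}(\nu,\cdot)=0$. Applying $\Delta$ to the function $\mathrm{Ric}(\nu,\nu)=0$,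
$$0=(\Delta\mathrm{Ric})_{\nu\nu}+4(D_c\mathrm{Ric})(D_c\nu,\nu)+2\mathrm{Ric}(D_c\nu,D_c\nu)=(\Delta\mathrm{Ric})_{\nu\nu}-\tfrac{8\kappa}{r^2}+\tfrac{4\kappa}{r^2},$$
because $(D_c\mathrm{Ric})(e_c,\nu)=-\mathrm{Ric}(e_c,D_c\nu)=-\frac\kappa r$ for each of the two tangential directions. Since $R_{\nu c\nu d}=0$ and $\mathrm{Ric}(\nu,\cdot)=0$, $\partial_t\mathrm{Ric}_{\nu\nu}=(\Delta\mathrm{Ric})_{\nu\nu}=4\kappa/r^2$. The coefficient is $-2\kappa+2\kappa=0$.

## 5. Balancing powers of $\varepsilon$ and $t$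

Perturb the cone by a parameter $\varepsilon$ and keep $V=r\partial_r/(2t)$. Write $Q=t^2Z$. By (9), $Q|_{t=0}=\frac12\mathrm{Ric}(E,E)$. For a fixed metric with $\mathrm{Ric}>0$ this is positive, so for a fixed $\varepsilon>0$ and $t\to0$ this choice of $V$ never violates the inequality. We therefore let $\varepsilon$ and $t$ go to $0$ together, and arrange three things.

1. At $\varepsilon=0$ the metric is a cone near the point in question, so $Q=O(t^j)$ for every $j$.
2. To first order in $\varepsilon$, $\mathrm{Ric}(\partial_r,\partial_r)$ does not change, while the radial sectional curvatures change with both signs. Restoring $\mathrm{Ric}>0$ then costs only $O(\varepsilon^2)$.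
3. The first-order term of $Q$ is $-\ell\varepsilon t^3$ plus higher order in $t$, with $\ell>0$.

Then $Q=-\ell\varepsilon t^3+O(\varepsilon t^4)+O(\varepsilon^2)+O(t^8)$, and with $\varepsilon=t^4$ the first term is $-\ell t^7$ and all the others are $O(t^8)$.

The power $t^3$ in item 3 is what makes the computation look unpleasant: its coefficient directly involves third time derivatives of $\mathrm{Ric}$. Lemma 1 removes this difficulty. Linearized at the cone, it becomes a linear heat equation for the first-order part of $Q$ with source $-4\kappa\,t^2\dot{\hat M}_{rr}$ to leading order, the term isolated at the end of Section 3. We then need only one coefficient of $\hat M_{rr}$, which involves a single time derivative.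

## 6. The initial metrics on $S^3$

**Step 1: the rotationally symmetric profile.** We need a metric on $S^3$ that is exactly a cone in a region, with a parameter $\theta$ that makes it strictly positively curved. Let $L=10$. Let $\chi:[0,\infty)\to[0,1]$ be smooth with $\chi=1$ on $[0,\frac14]$, $\chi>0$ on $[0,1)$ and $\chi=0$ on $[1,\infty)$. With positive constants $m_1,m_2,m_3$ put, on $[0,5]$,
$$a(s)=m_1s\chi(s)+m_2e^{-1/((s-3)(7-s))}\mathbf 1_{(3,7)}(s),\qquad b(s)=m_3e^{-1/((s-\frac12)(4-s))}\mathbf 1_{(\frac12,4)}(s),$$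
and extend both to $[0,L]$ symmetrically about $s=5$. Fix the constants by $\int_0^1a=\int_3^5a=\frac12$ and $\int_0^5b=1$. Then $a,b\ge0$ are smooth; $a=m_1s$ near $0$; $a>0$ on $(0,1)\cup(3,5]$; $a=0$ on $[1,3]$; $b\ge b_0>0$ on $[1,3]$; and $b=0$ near $0$.

For $\theta\in[0,\frac12]$ let
$$f_\theta''=-[(1-\theta)a+\theta b],\qquad f_\theta(0)=0,\quad f_\theta'(0)=1 .$$
Since $\int_0^5[(1-\theta)a+\theta b]=1$, $f_\theta'(5)=0$, so $f_\theta$ is symmetric about $5$, and $0<f_\theta\le L$ on $(0,L)$. Near $0$ it is the odd polynomial $s-(1-\theta)m_1s^3/6$. Hence $ds^2+f_\theta^2g_{S^2}$ is a smooth metric on $S^3$.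

Put $\alpha=\frac12$. On $[1,3]$, $f_0'=1-\frac12=\alpha$. So there $f_0=\alpha r$ with $r=s+\sigma$ and $\sigma=f_0(1)/\alpha-1$, and $\sigma>0$ because $f_0'>\frac12$ on $[0,1)$. Thus on $\Omega=\{1<s<3\}$ the metric $ds^2+f_0^2g_{S^2}$ is the cone $dr^2+\alpha^2r^2g_{S^2}$.

**Step 2: the perturbation.** We need a change of the spheres that breaks rotational symmetry but preserves their area forms, so that $\mathrm{Ric}(\partial_s,\partial_s)$ is unaffected to first order. On the unit $S^2\subset\mathbb R^3$ let $u=\frac12(3z^2-1)$, so $\Delta u=-6u$, and let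
$$\eta=\nabla^2u-\tfrac12(\Delta u)g_{S^2},$$
viewed as a traceless symmetric endomorphism field. From $\nabla^2z=-zg_{S^2}$ one finds $\eta=3\,dz\otimes dz-\frac32(1-z^2)g_{S^2}$, with eigenvalues $\pm\frac32(1-z^2)$. By (2) on $S^2$,
$$\mathrm{div}\,\eta=\nabla\Delta u+\nabla u-\tfrac12\nabla\Delta u=-2\nabla u,\qquad\mathrm{div}\,\mathrm{div}\,\eta=-2\Delta u=12u .$$
Let $\varphi\in C_c^\infty((1,3))$ with $\varphi(s)=-\frac12(s-2)^2$ near $s=2$. Define
$$g_\varepsilon=ds^2+G_s,\qquad G_s=f_\theta(s)^2\,g_{S^2}\big(\cdot,e^{\varepsilon\varphi(s)\eta}\cdot\big),\qquad\theta=C\varepsilon^2,$$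
with a constant $C$ chosen in Step 4. The family is smooth in $\varepsilon$, and $g_0$ is the cone on $\Omega$.

**Step 3: curvature of $g_\varepsilon$.** Let $\nu=\partial_s$, a geodesic unit field, and let $S=D\nu=\frac12G^{-1}G'$ be the shape operator of the leaves $\{s=\text{const}\}$. Since $\eta$ does not depend on $s$ and commutes with its exponential,
$$S=\frac{f'}fI+\frac12\varepsilon\varphi'\eta\quad\text{exactly},\qquad\mathrm{tr}\,S=\frac{2f'}f .$$
Apply (2) to $\nu$, with $D_b\nu_a=S_{ab}$ symmetric. Contracting with $\nu_b$ and using $D_\nu\nu=0$, $\nu_bD_aD_b\nu_a=D_a(\nu_bD_b\nu_a)-|S|^2=-|S|^2$. Hence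
$$\mathrm{Ric}_{\nu\nu}=-\partial_s\mathrm{tr}S-|S|^2=-\frac{2f''}f-\frac14\varepsilon^2\varphi'^2|\eta|^2 .\tag{10}$$
For tangential $b$, the divergence of $S$ in the 3-manifold equals the divergence along the leaf, because $S(\nu,\cdot)=0$ and $D_\nu\nu=0$. So
$$\omega_b:=\mathrm{Ric}_{\nu b}=(\mathrm{div}_GS)_b-\partial_b\mathrm{tr}S=\tfrac12\varepsilon\varphi'(\mathrm{div}_G\eta)_b .\tag{11}$$
The radial curvature is given by the Riccati equation, and the tangential sectional curvature by the Gauss equation: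
$$R_{\nu\cdot\nu\cdot}=-(S'+S^2),\qquad\sec_T=K_G-\det S,\qquad\mathrm{Ric}_T=R_{\nu\cdot\nu\cdot}+(K_G-\det S)I,\tag{12}$$
where $K_G$ is the Gauss curvature of the leaf and $\mathrm{Ric}_T$ the tangential block of $\mathrm{Ric}$.

For instance, at $s=2$ we have $\varphi'=0$, $\varphi''=-1$, so to first order $R_{\nu\cdot\nu\cdot}=\frac\varepsilon2\eta$. On the equator $z=0$ the radial sectional curvatures are $\pm\frac34\varepsilon+O(\varepsilon^2)$: both signs occur, and Hamilton's theorem does not apply.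

**Step 4: $\mathrm{Ric}(g_\varepsilon)>0$ for small $\varepsilon>0$.** Off $\mathrm{supp}\,\varphi$ the metric is rotationally symmetric with $0<\theta\le\frac12$. There $f_\theta''<0$ on $(0,L)$, since $b>0$ on $[1,3]$ and $a>0$ on the rest of $(0,5]$. So $f'$ decreases strictly from $1$ to $-1$, and both sectional curvatures are positive on $(0,L)$; at the poles both tend to $(1-\theta)m_1>0$.

On $\mathrm{supp}\,\varphi\subset(1,3)$ treat $\theta\in[0,\frac12]$ and $\varepsilon\in[0,1]$ as independent parameters. By compactness $\frac14\varphi'^2|\eta|^2\le C_1$ and $|\omega|^2\le C_2\varepsilon^2$ with $C_1,C_2$ independent of $C$. Since $a=0$ there, $-2f''/f=2\theta b/f\ge2C\varepsilon^2b_0/L$. At $\varepsilon=0$, $\mathrm{Ric}_T=\kappa I$ with $\kappa=\frac{1-\alpha^2}{\alpha^2r^2}\ge\kappa_{\min}>0$. Choose $C$ with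
$$\frac{2Cb_0}L>C_1+\frac{2C_2}{\kappa_{\min}},$$
and then $\varepsilon_0\in(0,1]$ with $C\varepsilon_0^2\le\frac12$ and $\mathrm{Ric}_T\ge\frac12\kappa_{\min}I$ on $\mathrm{supp}\,\varphi$ for $|\varepsilon|\le\varepsilon_0$. For $0<\varepsilon\le\varepsilon_0$,
$$\mathrm{Ric}_{\nu\nu}\ge\Big(\frac{2Cb_0}L-C_1\Big)\varepsilon^2>\frac{2C_2}{\kappa_{\min}}\varepsilon^2\ge\mathrm{Ric}_T^{-1}(\omega,\omega).$$
A symmetric block matrix with $\mathrm{Ric}_T>0$ is positive exactly when its Schur complement $\mathrm{Ric}_{\nu\nu}-\mathrm{Ric}_T^{-1}(\omega,\omega)$ is positive. So $\mathrm{Ric}(g_\varepsilon)>0$ everywhere.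

## 7. The flows: common lifetime, positive Ricci curvature, uniform Taylor expansion

**Step 1: a common existence time.** Let $|\mathrm{Rm}(g_\varepsilon)|\le\Lambda$ for all $|\varepsilon|\le\varepsilon_0$, with $\Lambda>0$. Along the flow $\partial_t|\mathrm{Rm}|^2\le\Delta|\mathrm{Rm}|^2+C_0|\mathrm{Rm}|^3$ with a universal $C_0$. Comparing with $\rho'=\frac12C_0\rho^2$, the maximum principle gives
$$|\mathrm{Rm}|\le\frac{\Lambda}{1-\frac12C_0\Lambda t}\le2\Lambda\qquad\text{for }t\le\tau:=\frac1{C_0\Lambda},$$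
as long as the flow exists. By Hamilton's existence theorem (on a closed manifold a solution continues as long as $|\mathrm{Rm}|$ stays bounded), $g_\varepsilon(t)$ exists on $[0,\tau]$, is smooth up to $t=0$, and has $|\mathrm{Rm}|\le2\Lambda$.

**Step 2: $\mathrm{Ric}>0$ persists.** Let $0<\varepsilon\le\varepsilon_0$. By compactness there is $\beta\in(0,\frac13)$ with $\mathrm{Ric}\ge\beta Rg$ at $t=0$, and $R>0$ there. From $\partial_tR=\Delta R+2|\mathrm{Ric}|^2$, $R_{\min}$ is nondecreasing. The tensor $h=\mathrm{Ric}-\beta Rg$ satisfies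
$$(D_t-\Delta)h_{ab}=2R_{acbd}R_{cd}-2\beta|\mathrm{Ric}|^2g_{ab}.$$
In dimension 3, $\mathrm{Rm}$ is a universal linear expression in $\mathrm{Ric}$, and $R=\mathrm{tr}\,h/(1-3\beta)$, so the right side is a polynomial in $h$ and $g$. Hamilton's maximum principle for symmetric 2-tensors says that $h\ge0$ is preserved if this reaction is nonnegative on every null vector of every $h\ge0$. Such a null vector is a Ricci eigenvector, say with $\mu_1=\beta R$. By (3), the reaction on it is
$$2\sec_{12}\mu_2+2\sec_{13}\mu_3-2\beta|\mathrm{Ric}|^2=\mu_1(\mu_2+\mu_3)+(\mu_2-\mu_3)^2-2\beta|\mathrm{Ric}|^2 .$$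
Insert $\mu_2+\mu_3=(1-\beta)R$ and $|\mathrm{Ric}|^2=\beta^2R^2+\frac12(1-\beta)^2R^2+\frac12(\mu_2-\mu_3)^2$. The coefficient of $\beta R^2$ is $(1-\beta)-2\beta^2-(1-\beta)^2=\beta(1-3\beta)$, so the reaction equals
$$\beta^2(1-3\beta)R^2+(1-\beta)(\mu_2-\mu_3)^2\ge0 .$$
Hence $\mathrm{Ric}\ge\beta Rg>0$ on $S^3\times[0,\tau]$.

**Step 3: derivative bounds uniform in $\varepsilon$.** At $t=0$ every $|D^k\mathrm{Rm}|$ is bounded uniformly in $\varepsilon$, since $g_\varepsilon$ is a smooth family on a compact parameter set. Suppose $|D^i\mathrm{Rm}|$ is bounded on $S^3\times[0,\tau]$ for $i<k$. In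
$$\partial_t|D^k\mathrm{Rm}|^2=\Delta|D^k\mathrm{Rm}|^2-2|D^{k+1}\mathrm{Rm}|^2+\sum_iD^i\mathrm{Rm}*D^{k-i}\mathrm{Rm}*D^k\mathrm{Rm}$$
the terms $i=0,k$ are at most a constant times $|D^k\mathrm{Rm}|^2$, and the others at most a constant times $|D^k\mathrm{Rm}|$. So $\partial_t|D^k\mathrm{Rm}|^2\le\Delta|D^k\mathrm{Rm}|^2+C_k(1+|D^k\mathrm{Rm}|^2)$, and the maximum principle bounds $|D^k\mathrm{Rm}|$ on $[0,\tau]$. Since $|\mathrm{Ric}|$ is bounded, the metrics $g_\varepsilon(t)$ are uniformly equivalent to $g_\varepsilon(0)$.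

**Step 4: Taylor expansion of $Q$.** Let $E=r\partial_r$ on $\Omega$, independent of $t$ and $\varepsilon$, and $V=E/(2t)$, so that $\partial_tV=-V/t$. On $\Omega$ define
$$Q(\varepsilon,t,x)=t^2Z=t^2\partial_tR+tR+t\,E(R)+\tfrac12\mathrm{Ric}(E,E).$$
At fixed $x$ the derivatives $\partial_t^jR$, $E(\partial_t^jR)$, $\partial_t^j[\mathrm{Ric}(E,E)]$ are universal polynomial contractions of $D^i\mathrm{Rm}$, $g^{\pm1}$ and $E$. By Step 3 all $\partial_t^jQ$ are bounded on $[0,\tau]$ uniformly in $\varepsilon$. At $t=0$ they are evaluated on $g_\varepsilon$, so they are smooth in $(\varepsilon,x)$. (No smooth dependence of the flow itself on $\varepsilon$ is needed.) Taylor's formula gives, at each fixed $x\in\Omega$,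
$$Q(\varepsilon,t,x)=\sum_{k=0}^7c_k(\varepsilon,x)t^k+O(t^8)\ \text{ uniformly in }\varepsilon,\qquad c_k(\varepsilon)=c_k(0)+\varepsilon q_k+O(\varepsilon^2),\quad q_k=\partial_\varepsilon c_k(0).\tag{13}$$
For the same reason $\hat M,N,e,W,Z$ have expansions at $t=0$ on $\Omega$ with coefficients smooth in $(x,\varepsilon)$. From now on a dot denotes $\partial_\varepsilon$ at $\varepsilon=0$, taken coefficient by coefficient, and equations between expansions are meant coefficient by coefficient.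

**Step 5: the background.** By uniqueness of the flow, $g_0(t)$ is $O(3)$-invariant. On $\Omega$ it starts from the cone, so Lemma 3 applies: at $\varepsilon=0$ the expansions of $e,\hat M,N,W,Z$ vanish on $\Omega$. In particular
$$c_k(0,x)=0\quad\text{for all }k\text{ and all }x\in\Omega.\tag{14}$$

## 8. The linearized equation for $Q$

**Step 1: differentiate Lemma 1.** The aim is an equation for $q=t^2\dot Z=\sum_kq_kt^k$. Identity (7) holds for each $\varepsilon$ and $t>0$, hence between expansions; differentiate it at $\varepsilon=0$. In $\langle N,W\rangle$, $e_{ca}D_cN_a$ and $R_{ab}e_{ca}e_{cb}$ there are two factors whose expansions vanish at $\varepsilon=0$, so the derivatives are zero. The variations of $\Delta$, of $\mathrm{Ric}$ and of $g$ multiply $Z$ or $\hat M$, whose expansions vanish. So on the background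
$$\partial_t\dot Z=\Delta\dot Z-\tfrac2t\dot Z+4R^{bc}\dot{\hat M}_{bc}.$$

**Step 2: separate the radial component.** Write $g_0(t)=A\,dr^2+Bg_{S^2}$ on $\Omega$. Its Ricci tensor is $\lambda_sg+(\lambda_r-\lambda_s)A\,dr^2$, with $\lambda_s=\kappa$, $\lambda_r=0$, $A=1$ at $t=0$. Put $y=t^2\dot{\hat M}(\partial_r,\partial_r)$. Differentiating (6), and using $\hat M=0$ at $\varepsilon=0$, gives $g^{bc}\dot{\hat M}_{bc}=\frac12\dot Z$. Raising both indices of $A\,dr^2$ gives $A^{-1}\partial_r\otimes\partial_r$. Multiplying Step 1 by $t^2$, the term $-\frac2t\dot Z$ is absorbed by $\partial_t(t^2)$, and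
$$\partial_tq=\Delta_{g_0(t)}q+2\lambda_sq+4(\lambda_r-\lambda_s)A^{-1}y.\tag{15}$$

**Step 3: $y$ starts at order $t^2$.** Since $V$ is parallel to $\partial_r$ and $P_{abc}$ is antisymmetric in $a,b$, the terms of $\hat M(\partial_r,\partial_r)$ with $P$ vanish. The term with $R_{abdc}V_aV_d$ vanishes by antisymmetry too. So for every $\varepsilon$
$$\hat M(\partial_r,\partial_r)=M(\partial_r,\partial_r)+\tfrac1{2t}\mathrm{Ric}(\partial_r,\partial_r).$$
At $t=0$ on $\Omega$, (10) gives $\mathrm{Ric}_{\nu\nu}=\frac{2\theta b}f-\frac14\varepsilon^2\varphi'^2|\eta|^2=O(\varepsilon^2)$. Hence $y=y_2t^2+O(t^3)$ with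
$$y_2=\partial_\varepsilon\big|_0\Big[M_{\nu\nu}+\tfrac12\partial_t\big(\mathrm{Ric}(\partial_r,\partial_r)\big)\Big]_{t=0}.$$
Here $X_{\nu\nu}=R_{\nu c\nu d}R_{cd}$, and $D_\nu D_\nu R=\partial_r^2R$ because $\partial_r=\nu$ is geodesic for $g_\varepsilon$. With the evolution equation of $R_{ij}$,
$$y_2=\partial_\varepsilon\big|_0\Big[\tfrac32(\Delta\mathrm{Ric})_{\nu\nu}+3R_{\nu c\nu d}R_{cd}-\tfrac12\partial_r^2R-2(\mathrm{Ric}^2)_{\nu\nu}\Big]_{t=0}.\tag{16}$$

## 9. Computation of $y_2$ and of the first nonzero coefficient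

Everything in this section is at $t=0$ on $\Omega$. There $f_\theta=\alpha r+O(\varepsilon^2)$, since $\theta=C\varepsilon^2$. Write $h=1/r$ (the tensor $h$ of Section 7 does not occur again). Let $\Theta$ be the double divergence of $\eta$ with respect to $\alpha^2r^2g_{S^2}$. The one-form $\nabla_a\eta^a{}_b=-2\partial_bu$ is unchanged under constant scaling of the sphere, and one further divergence scales by $(\alpha r)^{-2}$, so
$$\Theta=\frac{12u}{\alpha^2r^2}.$$

**Step 1: first-order curvature data.** From $S=hI+\frac\varepsilon2\varphi'\eta$, (12) and $h'+h^2=0$,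
$$R_{\nu\cdot\nu\cdot}=\varepsilon\Psi,\qquad\Psi=-\Big(\tfrac12\varphi''+\tfrac1r\varphi'\Big)\eta,\qquad\mathrm{tr}\,\Psi=0,\qquad\det S=h^2,\qquad\mathrm{Ric}_{\nu\nu}=0,$$
all up to $O(\varepsilon^2)$. The leaf metric varies by the traceless tensor $\varphi\eta$. The variation of the Gauss curvature under a variation $k$ of a surface metric is $\dot K=\frac12(\mathrm{div}\,\mathrm{div}\,k-\Delta\,\mathrm{tr}\,k-K\,\mathrm{tr}\,k)$, so $\dot K_G=\frac12\varphi\Theta$. Therefore, to first order,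
$$\mathrm{Ric}_T=\kappa I+\varepsilon\big(\Psi+\tfrac12\varphi\Theta I\big),\qquad\dot R=\varphi\Theta,\qquad\omega=\tfrac\varepsilon2\varphi'\,\mathrm{div}\,\eta .$$

**Step 2: the two quadratic terms.** $R_{\nu c\nu d}R_{cd}=\varepsilon\,\mathrm{tr}(\Psi\,\mathrm{Ric}_T)+O(\varepsilon^2)$ has first variation $\kappa\,\mathrm{tr}\Psi=0$. $(\mathrm{Ric}^2)_{\nu\nu}=\mathrm{Ric}_{\nu\nu}^2+|\omega|^2$ has first variation $0$.

**Step 3: the term $(\Delta\mathrm{Ric})_{\nu\nu}$.** As in the hand check of Section 4, apply $\Delta$ to the function $\mathrm{Ric}(\nu,\nu)$: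
$$\Delta(\mathrm{Ric}_{\nu\nu})=(\Delta\mathrm{Ric})_{\nu\nu}+4(D_c\mathrm{Ric})(D_c\nu,\nu)+2\mathrm{Ric}(\Delta\nu,\nu)+2\mathrm{Ric}(D_c\nu,D_c\nu).\tag{17}$$
The left side is $O(\varepsilon^2)$. By (2) and the symmetry of $D\nu$, $\Delta\nu_b=D_aS_{ab}=\mathrm{Ric}(\nu)_b+D_b\mathrm{tr}S$. As $\mathrm{tr}S$ is constant on leaves, (10) gives $\Delta\nu=-|S|^2\nu+\omega^\sharp$. So $\mathrm{Ric}(\Delta\nu,\nu)=-|S|^2\mathrm{Ric}_{\nu\nu}+|\omega|^2=O(\varepsilon^2)$.

For tangential $e_b,e_c$ we have $D_ce_b=\nabla_ce_b-S_{cb}\nu$ with the leaf connection $\nabla$, and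
$$(D_c\mathrm{Ric})(e_b,\nu)=\nabla_c\omega_b+S_{cb}\mathrm{Ric}_{\nu\nu}-(\mathrm{Ric}_T)_{bd}S_{cd}.$$
Since $D_\nu\nu=0$ and $D_c\nu=S_{cb}e_b$,
$$(D_c\mathrm{Ric})(D_c\nu,\nu)=S_{cb}\nabla_c\omega_b-\mathrm{tr}(S^2\mathrm{Ric}_T)+O(\varepsilon^2).$$
The first variation of $S_{cb}\nabla_c\omega_b$ is $h\,\mathrm{div}(\frac12\varphi'\mathrm{div}\,\eta)=\frac12h\varphi'\Theta$. With $S^2=h^2I+\varepsilon h\varphi'\eta+O(\varepsilon^2)$ and $\mathrm{tr}\,\eta=\mathrm{tr}\,\Psi=0$, the first variation of $\mathrm{tr}(S^2\mathrm{Ric}_T)$ is $h^2\varphi\Theta$. Also $2\mathrm{Ric}(D_c\nu,D_c\nu)=2\,\mathrm{tr}(S^2\mathrm{Ric}_T)$. So (17) gives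
$$\partial_\varepsilon\big|_0(\Delta\mathrm{Ric})_{\nu\nu}=-4\big(\tfrac12h\varphi'\Theta-h^2\varphi\Theta\big)-2h^2\varphi\Theta=-2h\varphi'\Theta+2h^2\varphi\Theta .\tag{18}$$

**Step 4: assemble.** Since $\Theta\propto r^{-2}$, $\partial_r^2(\varphi\Theta)=\Theta\big(\varphi''-\frac4r\varphi'+\frac6{r^2}\varphi\big)$. Inserting this and (18) in (16),
$$y_2=\Theta\Big[-\tfrac3r\varphi'+\tfrac3{r^2}\varphi-\tfrac12\varphi''+\tfrac2r\varphi'-\tfrac3{r^2}\varphi\Big]=-\Big(\tfrac12\varphi''+\tfrac1r\varphi'\Big)\Theta.\tag{19}$$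
Thus $y_2=\mathrm{div}\,\mathrm{div}\,\Psi$, with the divergences taken on the background leaf: the source is the double divergence of the varied radial curvature. That is why we chose $\eta$ with $\mathrm{div}\,\mathrm{div}\,\eta\ne0$.

**Step 5: solve (15) order by order.** First, $q_0=\frac12r^2\,\partial_\varepsilon|_0\mathrm{Ric}_{\nu\nu}=0$ on $\Omega$. Since $y=O(t^2)$, the coefficients of $t^0$ and $t^1$ in (15) give $q_1=0$ and then $2q_2=0$ on all of $\Omega$, so that the Laplacian contributes nothing to the next order. The coefficient of $t^2$ is $3q_3=4(0-\kappa)y_2$, so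
$$q_3=\tfrac43\,\kappa\,\Big(\tfrac12\varphi''+\tfrac1r\varphi'\Big)\Theta.\tag{20}$$

As a check, compute $q_1$ directly from (9). It is the first variation of $R+E(R)+\frac12r^2\partial_t\mathrm{Ric}_{\nu\nu}$ at $t=0$. The first two terms give $\varphi\Theta+r\partial_r(\varphi\Theta)=r\varphi'\Theta-\varphi\Theta$. By Step 2 and (18) the third gives $\frac12r^2(-\frac2r\varphi'+\frac2{r^2}\varphi)\Theta=-r\varphi'\Theta+\varphi\Theta$. The sum is $0$, as (15) predicts.

**Step 6: the sign at a point.** Let $p$ be the point $s=2$, $z=1$. There $u=1$, $\varphi'=0$, $\varphi''=-1$, $\Theta=12/(\alpha^2r^2)$, and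
$$q_3(p)=\tfrac43\,\kappa\cdot\Big(-\tfrac12\Big)\cdot\frac{12}{\alpha^2r^2}=-\frac{8\kappa}{\alpha^2r^2}=:-\ell<0 .$$

## 10. Choosing $\varepsilon=t^4$: proof of Theorem 1

By (13), (14), $q_0=q_1=q_2=0$ and $q_3(p)=-\ell$, at the point $p$
$$Q(\varepsilon,t,p)=-\ell\,\varepsilon t^3+O(\varepsilon t^4)+O(\varepsilon^2)+O(t^8),$$
with constants independent of $(\varepsilon,t)\in[0,\varepsilon_0]\times[0,\tau]$. Put $\varepsilon=t^4$. Then $Q=-\ell t^7+O(t^8)$. This is negative for all $t\in(0,t_0]$ if $t_0\in(0,\tau)$ is small enough, with also $t_0^4\le\varepsilon_0$. So $Z=t^{-2}Q<0$ at $(p,t)$ with $V=E/(2t)$.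

The solution $g_\varepsilon(\cdot)$ with $\varepsilon=t^4>0$ lives on a closed manifold, so it is complete; it has $|\mathrm{Rm}|\le2\Lambda$, and $\mathrm{Ric}>0$ on $S^3\times[0,\tau]$ by Section 7. The infimum of $Z$ over all vectors at $(p,t)$ is negative, so (5) fails there as well. This proves Theorem 1, and Conjecture 3 is false. $\blacksquare$

The exponent $4$ is dictated by the error terms: $\varepsilon^2\ll\varepsilon t^3$ requires $\varepsilon\ll t^3$, and $t^8\ll\varepsilon t^3$ requires $\varepsilon\gg t^5$.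

## 11. Almost nonnegative sectional curvature and higher dimensions: proof of Theorem 2

**Step 1: dimension 3.** We show that the same solutions have sectional curvature at least $-\delta R$ for a short but fixed time. The metric $g_0$ has sectional curvatures $-f_0''/f_0\ge0$ and $(1-f_0'^2)/f_0^2>0$ away from the poles; here $|f_0'|<1$ on $(0,L)$ because $f_0''\le0$ everywhere and $f_0''<0$ near both ends. At the poles all sectional curvatures equal $m_1>0$. So $\sec(g_0)\ge0$ and $R(g_0)\ge R_0>0$.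

Since $g_\varepsilon\to g_0$ smoothly, for small $\varepsilon>0$ at $t=0$ we have $R\ge R_0/2$, $\sec\ge-C'\varepsilon$, and $g_\varepsilon$ is $\delta$-close to $g_0$ in $C^k$. Along the flow $R_{\min}$ is nondecreasing. In evolving orthonormal frames $|D_t\mathrm{Rm}|\le C'$, by the uniform bounds of Section 7. Such frames identify the planes at time $t$ with the planes at time $0$. So, after enlarging $C'$, $\sec\ge-C'(\varepsilon+t)$ and $R\ge R_0/2$ on $[0,\tau]$.

Choose $T\in(0,\tau]$ with $C'T\le\delta R_0/4$. Then choose $t_1<\min(T,t_0)$ so small that for $\varepsilon=t_*^4$ with $0<t_*\le t_1$ the above holds and $C'\varepsilon\le\delta R_0/4$. On $[0,T]$ this gives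
$$\sec\ge-\tfrac12\delta R_0\ge-\delta R,$$
together with $\mathrm{Ric}>0$. By Theorem 1 the trace Harnack inequality fails at time $t_*$.

**Step 2: dimension $n=m+3\ge5$.** Fix a solution $(S^3,g(t))$ on $[0,T]$ from Step 1, with $Z=-z_0<0$ at $(p,t_*)$ for some $V$. Take the product with the round $S^m$, $m\ge2$, of initial radius $\rho$, which evolves by $\rho(t)^2=\rho^2-2(m-1)t$. For $\rho$ large the product flow exists on $[0,T]$ and has $\mathrm{Ric}>0$. Let $R_2=m(m-1)/\rho(t)^2$ be the scalar curvature of the second factor. It is constant in space, so it does not enter $D_aR\,V_a$ for $V$ tangent to $S^3$, and $\mathrm{Ric}(V,V)$ is that of $S^3$. Hence the Harnack expression of the product at $t_*$ is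
$$-z_0+\partial_tR_2+\frac{R_2}{t_*},\qquad\partial_tR_2=\frac{2m(m-1)^2}{\rho(t)^4}=\frac2mR_2^2 .$$
As $\rho\to\infty$ this tends to $-z_0<0$, so the inequality fails for $\rho$ large.

**Step 3: dimension 4.** Take the product with a flat $S^1$. It has $\mathrm{Ric}\ge0$, and for $V$ tangent to $S^3$ the Harnack expression is $-z_0<0$. $\blacksquare$
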